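\title{Fresh function spectra need not be Easton closed}

\begin{abstract}
A function on an ordinal $\delta$ in a generic extension is fresh if it is new while all of its proper initial segments lie in the ground model. The fresh function spectrum of an extension is the set of regular cardinals that carry a fresh function. We refute the conjecture that under GCH the spectrum of an extension by a cardinal-preserving forcing is Easton closed. Every model of GCH has a homogeneous, cofinality-preserving forcing all of whose generic extensions have spectrum $\{\aleph_n:n<\omega\}$; more generally, the closure condition at singular cardinals can be violated at every singular cardinal. The closure condition at non-Mahlo regular cardinals can be violated consistently, relative to one inaccessible cardinal. The method is to add many Cohen sets on each cardinal and to keep only those that a generic object selects.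
\end{abstract}

\section{Introduction}

We work in ZFC. Let $V\subseteq W$ be models of ZFC with the same ordinals and let $\delta$ be an ordinal. A function $f:\delta\to\mathrm{Ord}$ in $W$ is a \emph{fresh function on $\delta$ over $V$} if $f\notin V$ and $f\restriction\gamma\in V$ for every $\gamma<\delta$. Thus $f$ is a new cofinal branch through the tree of ground model sequences of length $<\delta$, and the lengths $\delta$ that occur record where $W$ departs from $V$. Two remarks fix the scope of the definition. First, a function into a set $X\in V$ may be regarded as a function into the ordinals by means of a bijection in $V$ between $X$ and an ordinal. Second, only regular lengths matter: if $f$ is fresh on $\delta$, then $\delta$ is a limit ordinal, and for an increasing sequence $\langle\gamma_i:i<\mathrm{cf}^V(\delta)\rangle\in V$ cofinal in $\delta$ the function $i\mapsto f\restriction\gamma_i$ is fresh on $\mathrm{cf}^V(\delta)$.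

Let $\mathbb P\in V$ be a \emph{non-atomic} forcing notion, that is, one in which every condition has two incompatible extensions. For a $V$-generic filter $G\subseteq\mathbb P$, let $\mathsf{FRESH}(\mathbb P,G)$ be the set of regular cardinals $\lambda$ of $V$ such that $V[G]$ contains a fresh function on $\lambda$ over $V$. The \emph{fresh function spectrum} $\mathsf{FRESH}(\mathbb P)$ is the union of these sets over all generic $G$. The notions ``cardinal'', ``regular'', ``singular'', ``Mahlo'', ``limit point'', $\lambda^+$ and ``Easton closed'' are evaluated in the ground model; this matters because a forcing that preserves cardinals may still change cofinalities. Regular cardinals are infinite, and $\mathrm{Reg}$ is the class of them. An inaccessible cardinal $\kappa$ is \emph{Mahlo} if the regular cardinals below $\kappa$ form a stationary subset of $\kappa$.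

\begin{definition}
A cardinal $\lambda$ is a \emph{limit point} of a set $A$ of cardinals if $\lambda$ is a limit cardinal and $\sup(A\cap\lambda)=\lambda$. A set $A$ of regular cardinals is \emph{Easton closed} if
\begin{itemize}
\item[(i)] every regular, non-Mahlo cardinal that is a limit point of $A$ belongs to $A$, and
\item[(ii)] $\lambda^+\in A$ for every singular cardinal $\lambda$ that is a limit point of $A$.
\end{itemize}
\end{definition}

Which sets are spectra? Under GCH, Cohen forcing at a regular $\lambda$ has spectrum $\{\lambda\}$ (Example~\ref{ex:cohen}). To obtain a larger set $A$ one forces with a product of Cohen forcings, and a product adds fresh functions at places that were not asked for: Examples~\ref{ex:scale} and~\ref{ex:nonmahlo} exhibit them at $\aleph_{\omega+1}$ and at a non-Mahlo inaccessible limit point, as the two clauses demand. In the other direction it is known that under GCH every Easton closed set $A$ equals $\mathsf{FRESH}(\mathbb P)$ for a homogeneous forcing $\mathbb P$, namely an Easton-support product of Cohen forcings, which collapses no cardinals and changes no cofinalities. One is led to guess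 that Easton closure is a property of extensions and not merely of products. The problem, which comes from \cite{FFS}, is to prove or disprove the following.

\begin{quote}
\textbf{Conjecture.} Assume GCH, and assume that $\mathbb P$ does not collapse cardinals. Then $\mathsf{FRESH}(\mathbb P,G)$ is Easton closed for every generic filter $G$.
\end{quote}

The conjecture fails in every model of GCH. We call $\mathbb P$ \emph{homogeneous} if for any conditions $x,y$ there is an automorphism $a$ of $\mathbb P$ such that $a(x)$ is compatible with $y$.

\begin{theorem}\label{thm:A}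
Assume GCH. There is a non-atomic, homogeneous forcing $\mathbb P$ preserving all cofinalities and cardinals such that $\mathsf{FRESH}(\mathbb P,G)=\{\aleph_n:n<\omega\}$ for every $V$-generic $G\subseteq\mathbb P$.
\end{theorem}

The singular cardinal $\aleph_\omega$ is a limit point of $\{\aleph_n:n<\omega\}$ and $\aleph_{\omega+1}$ is not a member, so clause (ii) fails. The same construction realizes unions of chains of Easton closed sets.

\begin{theorem}\label{thm:B}
Assume GCH. Let $\kappa$ be an infinite regular cardinal and let $\langle A_\xi:\xi<\kappa\rangle$ be a $\subseteq$-increasing sequence of Easton closed sets of regular cardinals $>\kappa$. There is a non-atomic, homogeneous, cofinality-preserving forcing $\mathbb P$ with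
\[\mathsf{FRESH}(\mathbb P,G)=\{\kappa\}\cup\bigcup_{\xi<\kappa}A_\xi\quad\text{for every $V$-generic }G.\]
Consequently, for every singular cardinal $\lambda$ there is such a forcing $\mathbb P$ with $\mathsf{FRESH}(\mathbb P,G)=\mathrm{Reg}\cap[\mathrm{cf}(\lambda),\lambda)$ for all $G$, and clause (ii) fails at $\lambda$.
\end{theorem}

For clause (i) we obtain a consistency result.

\begin{theorem}\label{thm:C}
If ZFC $+$ ``there is an inaccessible cardinal'' is consistent, then so is ZFC $+$ GCH $+$ ``there is a non-atomic, cofinality-preserving forcing $\mathbb P$ such that clause (i) fails for $\mathsf{FRESH}(\mathbb P,G)$ for every generic $G$''.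
\end{theorem}

The hypothesis is optimal: a regular limit point of a set of regular cardinals is an uncountable regular limit cardinal, hence inaccessible under GCH, so a failure of clause (i) under GCH yields an inaccessible cardinal. We do not settle whether every model of GCH with a non-Mahlo inaccessible cardinal has a counterexample to clause (i).

Section~\ref{sec:tools} collects the forcing tools. Section~\ref{sec:idea} shows how products produce the unwanted fresh functions and works out by hand, at $\aleph_\omega$, the device that removes them. Sections~\ref{sec:selector}, \ref{sec:chains} and~\ref{sec:inacc} prove the three theorems in order.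

\section{Forcing tools}\label{sec:tools}

We argue as though generic filters exist over every model that we consider, as they do for countable transitive models. Several proofs pass to a further generic extension; a conclusion such as $h\in V$ is not affected by this. We write ${}^{\xi}2$ for the set of functions $\xi\to2$, and $\mathrm{Add}(\lambda,1)$ for ${}^{<\lambda}2$ ordered by end-extension. A forcing is \emph{$\le\nu$-closed} (\emph{$<\nu$-closed}) if descending sequences of length $\le\nu$ (of length $<\nu$) have lower bounds, and \emph{$\mu$-cc} if it has no antichain of size $\mu$. We use these textbook facts.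
\begin{itemize}
\item A $\le\nu$-closed forcing adds no function from $\nu$ to the ground model. A $\nu^+$-cc forcing keeps every regular $\mu>\nu$ regular.
\item (Product lemma.) $H_0\times H_1$ is $N$-generic for $R_0\times R_1$ if and only if $H_0$ is $N$-generic for $R_0$ and $H_1$ is $N[H_0]$-generic for $R_1$; the same holds with the indices exchanged.
\item If every regular cardinal of $V$ is regular in $W$, then $V$, $W$ and all intermediate models have the same cofinalities and cardinals. If a regular $\mu$ of $V$ has cofinality $\nu<\mu$ in $W$, then $\nu$ is regular in $W$, hence in $V$.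
\item Under GCH, $\nu^{<\nu}=\nu$ for every regular $\nu$.
\end{itemize}

\begin{lemma}[Easton's Lemma {\cite[Lemma 15.19]{Jech}}]\label{lem:easton}
If $R$ is $\le\nu$-closed, $S$ is $\nu^+$-cc and $H_R\times H_S$ is $V$-generic for $R\times S$, then every function from $\nu$ to $V$ in $V[H_R\times H_S]$ lies in $V[H_S]$.
\end{lemma}

\subsection*{Excluding fresh functions}

\begin{lemma}\label{lem:mutual}
Let $H_0\times H_1$ be $N$-generic for $R_0\times R_1$. Every function $h:\delta\to\mathrm{Ord}$ in $N[H_0]\cap N[H_1]$ belongs to $N$.
\end{lemma}

\begin{proof}
Let $\sigma_j$ be an $R_j$-name with $\sigma_j^{H_j}=h$. Choose $(a_0,a_1)\in H_0\times H_1$ forcing that $\sigma_0$ and $\sigma_1$ have the same value, with $a_j$ forcing in $R_j$ that $\sigma_j$ is a function $\delta\to\mathrm{Ord}$. Fix $\alpha<\delta$ and take $a_1'\le a_1$ forcing $\sigma_1(\alpha)=\beta$ for some $\beta$. If $a_0$ did not force $\sigma_0(\alpha)=\beta$, some $a_0'\le a_0$ would force $\sigma_0(\alpha)\ne\beta$, and $(a_0',a_1')\le(a_0,a_1)$ would force the values to differ. So $a_0$ decides $\sigma_0(\alpha)$ for every $\alpha$, and $h$ is definable in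 $N$.
\end{proof}

Two mutually generic interpretations of a name for a fresh function must therefore split, and they can be made to split arbitrarily late. This produces an antichain in the square of the forcing.

\begin{lemma}\label{lem:cc}
Let $\mu$ be regular and uncountable in $N$, and let $R\in N$ be such that $R\times R$ is $\mu$-cc in $N$; this holds if $|R|<\mu$ in $N$. If $H$ is $N$-generic for $R$ and $h:\mu\to\mathrm{Ord}$ in $N[H]$ has all proper initial segments in $N$, then $h\in N$.
\end{lemma}

\begin{proof}
Otherwise some $r\in R$ forces that $\dot h$ is fresh on $\mu$ over $N$. We claim that for each $\eta<\mu$ there are $\delta\in[\eta,\mu)$, a function $x\in N$ and $r^0,r^1\le r$ such that both $r^0$ and $r^1$ force $\dot h\restriction\delta=x$, while they decide $\dot h(\delta)$ differently. Take $r'\le r$ deciding $\dot h\restriction\eta$ and let $H_0\times H_1\ni(r',r')$ be $N$-generic. As $\dot h^{H_0}\notin N$, Lemma~\ref{lem:mutual} gives $\dot h^{H_0}\neq\dot h^{H_1}$. Let $\delta$ be the first place of difference; $\delta\ge\eta$ by the choice of $r'$. Let $x\in N$ be the common restriction to $\delta$, and let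 $r^j\in H_j$ below $r'$ decide $\dot h\restriction(\delta+1)$. This proves the claim, which is a statement about $N$.

In $N$, choose $\delta_\gamma,x_\gamma,r^0_\gamma,r^1_\gamma$ by recursion on $\gamma<\mu$, applying the claim to $\eta=\sup_{\beta<\gamma}(\delta_\beta+1)$, which is below $\mu$ by regularity. Let $\beta<\gamma$, so $\delta_\beta<\delta_\gamma$, and suppose that $(t^0,t^1)$ extends both $(r^0_\beta,r^1_\beta)$ and $(r^0_\gamma,r^1_\gamma)$. Then $t^0$ and $t^1$ both force $\dot h(\delta_\beta)=x_\gamma(\delta_\beta)$, and they also force different values for $\dot h(\delta_\beta)$, which is absurd. So the pairs form an antichain of size $\mu$ in $R\times R$, a contradiction.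
\end{proof}

\begin{example}\label{ex:cohen}
Assume GCH and let $\lambda$ be regular. Then $\mathsf{FRESH}(\mathrm{Add}(\lambda,1),G)=\{\lambda\}$ for all $G$. The generic function $\bigcup G$ is fresh on $\lambda$; regular $\mu<\lambda$ are excluded by $<\lambda$-closure, and regular $\mu>\lambda$ by Lemma~\ref{lem:cc}, since the forcing has size $\lambda$.
\end{example}

\subsection*{Projections}

Our forcings describe submodels of product extensions. A map $\pi$ from a preorder $R$ onto a preorder $P$ is a \emph{projection} if it preserves order and, whenever $p'\le_P\pi(r)$, there is $r''\le_R r$ with $\pi(r'')\le_P p'$. For $K\subseteq R$ let $\pi(K)$ denote the upward closure of $\{\pi(k):k\in K\}$ in $P$.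

\begin{lemma}\label{lem:proj}
Let $\pi:R\to P$ be a projection in $V$.
\begin{itemize}
\item[(a)] If $K\subseteq R$ is $V$-generic, then $\pi(K)\subseteq P$ is $V$-generic.
\item[(b)] Let $G\subseteq P$ be $V$-generic and let $R/G=\{r\in R:\pi(r)\in G\}$, ordered as $R$. Every $V[G]$-generic $K\subseteq R/G$ is $V$-generic for $R$ and satisfies $\pi(K)=G$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) The set $\pi(K)$ is a filter because $\pi$ preserves order. If $E\in V$ is dense open in $P$, then $\pi^{-1}[E]$ is dense in $R$: given $r$, take $p'\le\pi(r)$ in $E$ and $r''\le r$ with $\pi(r'')\le p'$.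

(b) The set $R/G$ is nonempty and upward closed in $R$, so $K$ is a filter on $R$. Let $E\in V$ be dense in $R$ and $r\in R/G$. The set $\{\pi(t):t\le r,\ t\in E\}$ is dense below $\pi(r)$: given $p'\le\pi(r)$, take $r''\le r$ with $\pi(r'')\le p'$ and then $t\le r''$ in $E$. So $G$ meets this set, which shows that $E\cap R/G$ is dense in $R/G$; hence $K$ meets $E$. Now $\pi(K)\subseteq G$ and both are generic. If $p\in G$, then $\pi(K)$ contains some $t$ that is below $p$ or incompatible with $p$; as $t\in G$, the first case holds and $p\in\pi(K)$.
\end{proof}

\subsection*{Easton products}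

A set $X$ of cardinals is \emph{small} if $|X\cap\nu|<\nu$ for every regular $\nu$. Subsets and finite unions of small sets are small, and a small set is bounded below every regular cardinal. Let $\theta$ be an infinite regular cardinal, $A$ a set of regular cardinals $>\theta$, and let $T_\lambda$ for $\lambda\in A$ be sets with $1\le|T_\lambda|\le\theta$. Put $J=\{(\lambda,s):\lambda\in A,\ s\in T_\lambda\}$. The \emph{Easton product} $Q=Q(A)$ consists of the functions $q$ on $J$ with $q(\lambda,s)\in{}^{<\lambda}2$ whose support $\mathrm{supp}(q)=\{\lambda:\exists s\ q(\lambda,s)\neq\emptyset\}$ is small, ordered by coordinatewise end-extension. For $J'\subseteq J$ let $Q\restriction J'=\{q\restriction J':q\in Q\}$. If $J$ is partitioned in $V$ into finitely many pieces $J_k$, then $Q\cong\prod_kQ\restriction J_k$, since finite unions of small sets are small. We write $Q_{\le\nu}$, $Q_{<\nu}$, $Q_{>\nu}$ for the factors given by the corresponding condition on $\lambda$. A generic filter $H\subseteq Q$ yields $F_{\lambda,s}=\bigcup\{q(\lambda,s):q\in H\}\in{}^\lambda2$, and $H\restriction J'$ denotes the induced generic filter on $Q\restriction J'$.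

\begin{lemma}\label{lem:Q}
Let $H\subseteq Q$ be $V$-generic.
\begin{itemize}
\item[(a)] Each $F_{\lambda,s}$ is $V$-generic for $\mathrm{Add}(\lambda,1)$, hence fresh on $\lambda$ over $V$. If $g\in V$ is a function on $J$ with $g(\lambda,s)<\lambda$ and $\{\lambda:\exists s\ g(\lambda,s)\ne0\}$ small, then $\langle F_x\restriction g(x):x\in J\rangle$ belongs to $H$, hence to $V$. In particular, $q\in H$ if and only if $q(x)\subseteq F_x$ for all $x\in J$.
\item[(b)] Assume GCH. For regular $\nu\ge\theta$, $|Q_{\le\nu}|\le\nu$ and $Q_{>\nu}$ is $\le\nu$-closed.
\item[(c)] Assume GCH. If $R$ is $<\theta$-closed and $|R|\le\theta$, then $R\times Q$ preserves cofinalities.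
\end{itemize}
\end{lemma}

\begin{proof}
(a) The first claim holds because $\mathrm{Add}(\lambda,1)\cong Q\restriction\{(\lambda,s)\}$ is a factor of $Q$. The conditions $q'$ with $\mathrm{dom}\,q'(x)\ge g(x)$ for all $x$ are dense, since lengthening a condition in this way enlarges its support by a small set. For such $q'\in H$ the sequence in question is $\langle q'(x)\restriction g(x):x\in J\rangle$, a condition weaker than $q'$. For the last claim take $g(x)=\mathrm{dom}\,q(x)$.

(b) If $\nu=\theta$, then $Q_{\le\nu}$ is trivial. Let $\nu>\theta$. For a cardinal $\sigma\ge\theta$, a condition with support contained in $\sigma+1$ is coded by a partial function from $\{(\lambda,s,\alpha):\lambda\le\sigma,\ s\in T_\lambda,\ \alpha<\lambda\}$, a set of size $\le\sigma$, to $2$; there are at most $2^\sigma$ such conditions. If $\nu=\sigma^+$, this gives $|Q_{<\nu}|\le2^\sigma=\nu$. If $\nu$ is a limit cardinal, supports in $Q_{<\nu}$ are bounded below $\nu$, so $|Q_{<\nu}|\le\sum_{\theta\le\sigma<\nu}2^\sigma=\nu$. The factor at $\nu$, if $\nu\in A$, has size at most $(\nu^{<\nu})^\theta=\nu$. For closure, take the coordinatewise union of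 a descending sequence of length $\le\nu$ in $Q_{>\nu}$. At $(\lambda,s)$ its length is below $\lambda$, as $\lambda>\nu$ is regular. Its support is disjoint from $\nu+1$, and below a regular $\nu'>\nu$ it is a union of at most $\nu$ sets of size $<\nu'$; so it is small.

(c) Suppose that a regular $\mu$ acquires cofinality $\nu<\mu$; then $\nu$ is regular in $V$. If $\nu<\theta$, then $R\times Q$ is $\le\nu$-closed, because $Q=Q_{>\theta}$, so a cofinal map $\nu\to\mu$ would lie in $V$. If $\nu\ge\theta$, then $R\times Q_{\le\nu}$ has size $\le\nu$ and $Q_{>\nu}$ is $\le\nu$-closed. By Lemma~\ref{lem:easton} a cofinal map $\nu\to\mu$ lies in the extension by $R\times Q_{\le\nu}$, which is $\nu^+$-cc and keeps $\mu$ regular. Both cases are contradictory.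
\end{proof}

\section{Where the two clauses come from, and how to evade one}\label{sec:idea}

In the two examples $\theta=\omega$, each $T_\lambda$ is a singleton, and we write $F_\lambda$ for the generic function at $\lambda$.

\begin{example}[clause (ii)]\label{ex:scale}
Assume GCH and let $A=\{\aleph_n:1\le n<\omega\}$. Every subset of $A$ is small, so $Q(A)$ is the full product of the $\mathrm{Add}(\aleph_n,1)$. It adds a fresh function on $\aleph_{\omega+1}$.

Let $\Pi=\prod_{n\ge1}\aleph_n$, and write $g<^*g'$ if $g(n)<g'(n)$ for almost all $n$. A family of at most $\aleph_\omega$ members of $\Pi$ has a $<^*$-upper bound: write it as an increasing union of sets $\mathcal G_n$ with $|\mathcal G_n|<\aleph_n$ and let $g(n)=\sup\{g'(n)+1:g'\in\mathcal G_n\}$. As $|\Pi|\le2^{\aleph_\omega}=\aleph_{\omega+1}$, a recursion gives a $<^*$-increasing sequence $\langle g_\alpha:\alpha<\aleph_{\omega+1}\rangle$ such that every member of $\Pi$ is $<^*$-below some $g_\alpha$. By Lemma~\ref{lem:Q}(a), $y_\alpha=\langle F_{\aleph_n}\restriction g_\alpha(n):n\ge1\rangle\in V$. Let $h(\alpha)$ be the set of all $y\in V\cap\prod_n{}^{g_\alpha(n)}2$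 that agree with $y_\alpha$ for almost all $n$. For $\alpha<\gamma$ we have $y_\alpha(n)=y_\gamma(n)\restriction g_\alpha(n)$ for almost all $n$, so $h\restriction\gamma$ is computed in $V$ from the single sequence $y_\gamma$. To see that $h\notin V$, let a condition $q$ and a candidate $x\in V$ be given. Pick $\alpha$ with $\mathrm{dom}\,q(\aleph_n)<g_\alpha(n)$ for almost all $n$, pick $y\in x(\alpha)$, and for these $n$ extend $q(\aleph_n)$ by one bit so as to disagree with $y(n)$. The resulting condition forces $h(\alpha)\ne x(\alpha)$.
\end{example}

\begin{example}[clause (i)]\label{ex:nonmahlo}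
Let $\kappa$ be inaccessible and not Mahlo, and let $A\subseteq\kappa$ be an unbounded set of uncountable regular cardinals. Then $Q(A)$ adds a fresh function on $\kappa$. Let $E\subseteq\kappa$ be a club containing no regular cardinal and let $X=\{\min(A\setminus e):e\in E\}$, an unbounded subset of $\kappa$. For regular $\nu<\kappa$ the set $E\cap\nu$ is bounded in $\nu$, as $\nu\notin E$, so $|X\cap\nu|\le|E\cap\nu|<\nu$. Hence $X\cap\gamma$ is small for every $\gamma<\kappa$. Let $h(\alpha)=F_\alpha(0)$ for $\alpha\in X$ and $h(\alpha)=0$ for $\alpha\in\kappa\setminus X$. By Lemma~\ref{lem:Q}(a), $h\restriction\gamma\in V$ for $\gamma<\kappa$. The support of a condition is bounded in $\kappa$ and so misses some $\alpha\in X$, where the condition can be extended to disagree with a given $x\in V$; thus $h\notin V$.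
\end{example}

Both examples use more than the presence of the individual $F_\lambda$: they use that the ground model contains simultaneous initial segments of infinitely many of them. A counterexample has to add fresh functions $f_n$ on each $\aleph_n$ without this coherence. We obtain them as follows. Attach to each node $s\in{}^n2$, $n\ge1$, of the binary tree its own Cohen function $F_s\in{}^{\aleph_n}2$, added by the full product $Q$ with generic filter $H$. Let $c\in{}^\omega2$ be a Cohen real over $V[H]$, let $f_n=F_{c\restriction n}$, and keep only $c$ and $\langle f_n:n\ge1\rangle$. Section~\ref{sec:selector} shows that these two objects generate a generic extension $M$ of $V$. Each $f_n$ is one of the $F_s$ and so is fresh on $\aleph_n$.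

\emph{The function of Example~\ref{ex:scale} disappears.} Any $q_0\in Q$ has an extension $q$ such that the sequences $q(s)$, $s\in{}^n2$, have a common length $g(n)$ and are pairwise distinct: pad the finitely many $q_0(s)$ on level $n$ with zeros to a common length and append $s$ itself. Take such $q\in H$. If $g<^*g'$ and $y$ agrees with $\langle f_n\restriction g'(n):n\ge1\rangle$ for almost all $n$, then for almost all $n$ the node $c\restriction n$ is the unique $s\in{}^n2$ with $q(s)\subseteq y(n)$. So $y$ computes $c$, and $y\notin V$.

\emph{No other fresh function survives.} Let $h\in M$ be a function on a regular $\mu>\aleph_\omega$ with initial segments in $V$. Cohen forcing is countable, so $h\in V[H]$ by Lemma~\ref{lem:cc}. Thus $h$ has two descriptions: one from $c$ and $\langle f_n:n\geq1\rangle$, and one from $H$ alone. Some condition $(p,q)$ forces that they agree. Consider the simplest case, $p=\emptyset$, and say $c(0)=0$. Choose a second Cohen real $c'$, generic over $V[H][c]$, with $c'(0)=1$. The pair $(c',H)$ also meets the condition $(\emptyset,q)$, so the first description applied to $c'$ and $\langle F_{c'\restriction n}:n\geq1\rangle$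 yields the same $h$. The first computation uses only $c$ and the $F_s$ with $s(0)=0$; the second uses only $c'$ and the $F_s$ with $s(0)=1$. These data are mutually generic over $V$, so $h\in V$ by Lemma~\ref{lem:mutual}. For $p$ of length $m$ the two branches share the nodes up to level $m$, and the argument places $h$ in the extension by the finitely many $F_s$ on these levels, which is too small to add a fresh function on $\mu$.

\section{Selecting Cohen sets along a generic branch}\label{sec:selector}

Assume GCH throughout this section. Let $\kappa$ be an infinite regular cardinal, $A$ a set of regular cardinals $>\kappa$, and $\ell:A\to\kappa$ any function; $\ell(\lambda)$ is the level of the tree ${}^{<\kappa}2$ to which $\lambda$ is attached. Let $C=\mathrm{Add}(\kappa,1)$ and $T_\lambda={}^{\ell(\lambda)}2$. By GCH, $|C|=\kappa$ and $|T_\lambda|\le\kappa$, so we may form $Q=Q(A)$ with $\theta=\kappa$. A $V$-generic $K\subseteq C\times Q$ has the form $K_c\times H$, where $c\in{}^\kappa2$, $K_c=\{p\in C:p\subseteq c\}$, and $H$ has generic functions $F_{\lambda,s}$. The \emph{selected functions} are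
\[f_\lambda=F_{\lambda,\,c\restriction\ell(\lambda)}\qquad(\lambda\in A).\]

We want a forcing that adds $c$ and $\langle f_\lambda:\lambda\in A\rangle$ and nothing else. Once $p'\subseteq c$ is known, a node incomparable with $p'$ is no longer a candidate for an initial segment of $c$, and the promises made at that node may be dropped. Accordingly, let $\mathbb P=\mathbb P(\kappa,A,\ell)$ have the underlying set $C\times Q$ and the order
\[(p',q')\le_{\mathbb P}(p,q)\iff p\subseteq p'\text{ and }q(\lambda,s)\subseteq q'(\lambda,s)\text{ whenever $s$ is comparable with }p'.\]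

\begin{proposition}\label{prop:basic}
$\mathbb P$ is a non-atomic, homogeneous preorder, the identity map $\pi:C\times Q\to\mathbb P$ is a projection, and $\mathbb P$ preserves cofinalities.
\end{proposition}

\begin{proof}
\emph{Preorder.} Transitivity holds because, for $p'\subseteq p''$, a node $s$ comparable with $p''$ is comparable with $p'$: either $s\supseteq p''\supseteq p'$, or $s$ and $p'$ are both initial segments of $p''$. The conditions $(p^\frown0,q)$ and $(p^\frown1,q)$ are incompatible extensions of $(p,q)$.

\emph{Projection.} The product order is contained in $\le_{\mathbb P}$. Given $(p',q')\le_{\mathbb P}(p,q)$, let $q''(\lambda,s)=q'(\lambda,s)$ if $s$ is comparable with $p'$ and $q''(\lambda,s)=q(\lambda,s)$ otherwise. The support of $q''$ is contained in $\mathrm{supp}(q)\cup\mathrm{supp}(q')$, so $q''\in Q$, and $(p',q'')$ is below $(p,q)$ in $C\times Q$ and below $(p',q')$ in $\mathbb P$.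

\emph{Cofinalities.} By Lemma~\ref{lem:proj}(b), every $V$-generic $G\subseteq\mathbb P$ is $\pi(K)$ for some $V$-generic $K\subseteq C\times Q$, so $V[G]\subseteq V[K]$. By Lemma~\ref{lem:Q}(c) with $R=C$, the model $V[K]$ has the cofinalities of $V$.

\emph{Homogeneity.} Let $(p,q),(p',q')\in\mathbb P$. Extending both, we may assume $\mathrm{dom}(p)=\mathrm{dom}(p')=\zeta$. All additions are modulo $2$. For $s\in C$ let $a(s)$ have the same domain as $s$, with $a(s)(j)=s(j)+p(j)+p'(j)$ for $j<\zeta$ and $a(s)(j)=s(j)$ for $j\ge\zeta$. Then $a$ is an involution of $C$ that preserves lengths and inclusion, and $a(p)=p'$. The map $(t,u)\mapsto(a(t),u^a)$ with $u^a(\lambda,s)=u(\lambda,a(s))$ preserves supports, and it preserves $\le_{\mathbb P}$ because $a$ preserves comparability; it is an involution, hence an automorphism, and it sends $(p,q)$ to $(p',q^a)$. Next let $e(\lambda,s)\in{}^\lambda2$ be $q^a(\lambda,s)+q'(\lambda,s)$ on the common domain of the two sequences and $0$ elsewhere. The map $(t,u)\mapsto(t,u+e)$, where $(u+e)(x)=u(x)+e(x)\restriction\mathrm{dom}\,u(x)$, is an involution preserving domains and coordinatewise inclusion,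 hence an automorphism of $\mathbb P$. In each coordinate $q^a+e$ agrees with $q'$ on the common domain, so the coordinatewise union $w$ is in $Q$, and $(p',w)$ extends both $(p',q^a+e)$ and $(p',q')$.
\end{proof}

For the rest of the section fix a $V$-generic $G\subseteq\mathbb P$ and $K=K_c\times H$ with $G=\pi(K)$. The next lemma shows that $G$ carries exactly the intended information.

\begin{lemma}\label{lem:read}
Both $c$ and $\langle f_\lambda:\lambda\in A\rangle$ belong to $V[G]$, and
\[G=\{(t,u)\in\mathbb P:t\subseteq c\text{ and }u(\lambda,c\restriction\ell(\lambda))\subseteq f_\lambda\text{ for all }\lambda\in A\}.\]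
\end{lemma}

\begin{proof}
Let $(t,u)\in G$, witnessed by $(p',q')\in K$ with $(p',q')\le_{\mathbb P}(t,u)$. Then $t\subseteq p'\subseteq c$. The node $s=c\restriction\ell(\lambda)$ is comparable with $p'$, so $u(\lambda,s)\subseteq q'(\lambda,s)\subseteq f_\lambda$. This is the inclusion $\subseteq$. Together with $K\subseteq G$ it gives $c=\bigcup\{t:(t,u)\in G\}$ and $f_\lambda=\bigcup\{u(\lambda,c\restriction\ell(\lambda)):(t,u)\in G\}$.

Now let $(t,u)$ belong to the right-hand side. By density take $q\in H$ with $\mathrm{dom}\,q(x)\ge\mathrm{dom}\,u(x)$ for all $x\in J$, and let $X\in V$ be the set of nodes $s$ such that $u(\lambda,s)\not\subseteq q(\lambda,s)$ for some $\lambda$ with $s\in T_\lambda$. No initial segment of $c$ is in $X$: for $s=c\restriction\ell(\lambda)$ both $u(\lambda,s)$ and $q(\lambda,s)$ are initial segments of $f_\lambda$, and the second is the longer. The set of $p'\supseteq t$ that either extend a member of $X$ or have no extension in $X$ is dense below $t$ in $C$, so it contains some $p'\subseteq c$, and $p'$ has no extension in $X$. Thus no node comparable with $p'$ is in $X$, which says $(p',q)\le_{\mathbb P}(t,u)$.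 As $(p',q)\in K$, we get $(t,u)\in G$.
\end{proof}

For $\zeta<\kappa$ and $r\in C$ let
\[L_\zeta=\{(\lambda,s)\in J:\mathrm{dom}(s)\le\zeta\},\qquad J_r=\{(\lambda,s)\in J:r\subseteq s\}.\]
The heart of the matter is that an object which $V[G]$ shares with $V[H]$ depends on boundedly many levels only; see Figure~\ref{fig:tree}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.85]
\fill[gray!30] (0,0) -- (-1.6,1.8) -- (1.6,1.8) -- cycle;
\fill[gray!12] (-0.6,2.4) -- (-2.4,4.5) -- (-0.2,4.5) -- cycle;
\fill[gray!12] (0.6,2.4) -- (2.4,4.5) -- (0.2,4.5) -- cycle;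
\draw (-4,4.5) -- (0,0) -- (4,4.5);
\draw[thick] (0,0) -- (0,1.8) -- (-0.6,2.4) -- (-0.7,3.3) -- (-0.9,4.5) node[above] {$c$};
\draw[thick,dashed] (0,1.8) -- (0.6,2.4) -- (0.7,3.3) -- (0.9,4.5) node[above] {$c'$};
\foreach \x/\y in {0/1.8,-0.6/2.4,0.6/2.4} \fill (\x,\y) circle (1.7pt);
\node at (0.25,1.55) {$p$};
\node[left] at (-0.65,2.3) {$r$};
\node[right] at (0.65,2.3) {$r'$};
\node at (-0.5,1.3) {$L_\zeta$};
\node at (-1.5,4.1) {$J_r$};
\node at (1.55,4.1) {$J_{r'}$};
\end{tikzpicture}
\caption{The tree ${}^{<\kappa}2$, with Cohen functions attached to its nodes. Two generic branches $c,c'$ split at the node $p$ of length $\zeta$. The functions selected by $c$ are attached to the low part $L_\zeta$ or to the cone $J_r$, those selected by $c'$ to $L_\zeta$ or to the cone $J_{r'}$; the three regions are disjoint ground model sets.}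
\label{fig:tree}
\end{figure}

\begin{lemma}[two branches]\label{lem:two}
If $h:\delta\to\mathrm{Ord}$ belongs to $V[G]\cap V[H]$, then $h\in V[H\restriction L_\zeta]$ for some $\zeta<\kappa$.
\end{lemma}

\begin{proof}
Let $h=\dot h^G=\tau^H$ with a $\mathbb P$-name $\dot h$ and a $Q$-name $\tau$. The equation $\dot h^{\pi(K)}=\tau^H$ holds in $V[K]$, so it is forced by some $(p,q)\in K$. Let $\zeta=\mathrm{dom}(p)$, $r=c\restriction(\zeta+1)=p^\frown i$ and $r'=p^\frown(1-i)$. Let $c'\supseteq r'$ be $C$-generic over $V[K]$, and put $K'=K_{c'}\times H$ and $G'=\pi(K')$. By the product lemma $K'$ is $V$-generic, and $(p,q)\in K'$. Therefore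
\[\dot h^{G'}=\tau^H=h=\dot h^G.\]

Let $N=V[H\restriction L_\zeta]$. For $\lambda\in A$, the coordinate $(\lambda,c\restriction\ell(\lambda))$ lies in $L_\zeta$ if $\ell(\lambda)\le\zeta$ and in $J_r$ otherwise. So $\langle f_\lambda:\lambda\in A\rangle$ belongs to $N[K_c\times H\restriction J_r]$, and by Lemma~\ref{lem:read} so do $G$ and $h=\dot h^G$. The same lemma applied to $K'$ puts $G'$ and $h=\dot h^{G'}$ into $N[K_{c'}\times H\restriction J_{r'}]$. The sets $L_\zeta,J_r,J_{r'}$ are pairwise disjoint and belong to $V$, since $r,r'\in V$; hence $Q\restriction L_\zeta\times Q\restriction J_r\times Q\restriction J_{r'}$ is a factor of $Q$. As $K_c\times K_{c'}\times H$ is $V$-generic for $C\times C\times Q$, the product lemma shows that $K_c\times H\restriction J_r$ and $K_{c'}\times H\restriction J_{r'}$ are mutually generic over $N$. Lemma~\ref{lem:mutual} gives $h\in N$.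
\end{proof}

\begin{proposition}\label{prop:spec}
We have $\{\kappa\}\cup A\subseteq\mathsf{FRESH}(\mathbb P,G)$, and no regular $\mu<\kappa$ is in $\mathsf{FRESH}(\mathbb P,G)$. If a regular $\mu>\kappa$ is in $\mathsf{FRESH}(\mathbb P,G)$, then for some $\zeta<\kappa$ the model $V[H\restriction L_\zeta]$ contains a fresh function on $\mu$ over $V$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:read}, $c$ and the $f_\lambda$ are in $V[G]$. The function $c$ is fresh on $\kappa$, and $f_\lambda$ is one of the $F_{\lambda,s}$, all of which are fresh on $\lambda$ by Lemma~\ref{lem:Q}(a). Since $C\times Q$ is $<\kappa$-closed, $V[K]$ has no new sequence of ordinals of length $<\kappa$. Let $h\in V[G]$ be fresh on a regular $\mu>\kappa$. In $V[H]$ the cardinal $\mu$ is regular and $|C|=\kappa<\mu$; moreover $h\in V[H][K_c]$, and the initial segments of $h$ are in $V\subseteq V[H]$. Lemma~\ref{lem:cc} gives $h\in V[H]$, and Lemma~\ref{lem:two} finishes the proof.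
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:A}]
Let $\kappa=\omega$, $A=\{\aleph_n:1\le n<\omega\}$ and $\ell(\aleph_n)=n$; this is the configuration of Section~\ref{sec:idea}. By Propositions~\ref{prop:basic} and~\ref{prop:spec}, $\mathbb P$ is non-atomic, homogeneous and cofinality-preserving, and every $\aleph_n$ is in $\mathsf{FRESH}(\mathbb P,G)$. Any other regular cardinal $\mu$ exceeds $\aleph_\omega$. For $m<\omega$ the forcing $Q\restriction L_m=Q_{\le\aleph_m}$ has size $\le\aleph_m<\mu$ by Lemma~\ref{lem:Q}(b), so by Lemma~\ref{lem:cc} it adds no fresh function on $\mu$. By Proposition~\ref{prop:spec}, $\mu\notin\mathsf{FRESH}(\mathbb P,G)$.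
\end{proof}

The choice of $\ell$ matters. If $\ell$ is constantly $0$, then each $T_\lambda$ is a singleton, the only node used is $\emptyset$, and $\mathbb P$ is the product $C\times Q(A)$, which adds the function of Example~\ref{ex:scale}.

\section{Unions of chains of Easton closed sets}\label{sec:chains}

Proposition~\ref{prop:spec} reduces the spectrum of $\mathbb P$ above $\kappa$ to the spectra of the products $Q\restriction L_\zeta$. At $\aleph_\omega$ these were small. In general they are Easton products over large sets, and this is where Easton closure enters: it is what gives the part of the product below $\mu$ the chain condition required by Lemma~\ref{lem:cc}. The phenomena of Examples~\ref{ex:scale} and~\ref{ex:nonmahlo} show that neither clause can be dropped from the next lemma.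

\begin{lemma}\label{lem:closed}
Assume GCH and let $\theta,A,T_\lambda$ and $Q=Q(A)$ be as in Section~\ref{sec:tools}. If $A$ is Easton closed and $\mu>\theta$ is regular with $\mu\notin A$, then $Q$ adds no fresh function on $\mu$.
\end{lemma}

\begin{proof}
As $\mu\notin A$, we have $Q\cong Q_{<\mu}\times Q_{>\mu}$, and $Q_{>\mu}$ is $\le\mu$-closed by Lemma~\ref{lem:Q}(b). Suppose we know that $Q_{<\mu}\times Q_{<\mu}$ is $\mu$-cc in $V$. Let $H\subseteq Q$ be generic and $N=V[H_{>\mu}]$. The model $N$ has no new $\mu$-sequences of elements of $V$. So $\mu$ is regular in $N$, and $Q_{<\mu}\times Q_{<\mu}$ is $\mu$-cc in $N$, because an antichain of size $\mu$ in $N$ would be in $V$. If $h:\mu\to\mathrm{Ord}$ in $V[H]=N[H_{<\mu}]$ has its initial segments in $V$, then $h\in N$ by Lemma~\ref{lem:cc}, and so $h\in V$. It remains to prove the chain condition.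

\emph{Case 1: there is a regular $\sigma$ with $\theta\le\sigma<\mu$ and $A\cap\mu\subseteq\sigma+1$.} Then $Q_{<\mu}=Q_{\le\sigma}$ has size $\le\sigma<\mu$ by Lemma~\ref{lem:Q}(b). This case covers three situations. If $\mu=\rho^+$ with $\rho$ regular, take $\sigma=\rho$. If $\mu=\rho^+$ with $\rho$ singular, then $\rho>\theta$, $\rho\notin A$, and $\rho$ is not a limit point of $A$ by clause (ii); so $A\cap\mu$ is bounded in the limit cardinal $\rho$, and a large enough successor cardinal $\sigma<\rho$ works. If $\mu$ is a limit cardinal and $A\cap\mu$ is bounded in $\mu$, a large enough successor cardinal $\sigma<\mu$ works.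

\emph{Case 2: $\mu$ is a limit point of $A$.} By clause (i), $\mu$ is Mahlo, so the set $S$ of regular limit cardinals in the interval $(\theta,\mu)$ is stationary. Let $r_i\in Q_{<\mu}\times Q_{<\mu}$ be given for $i\in S$; we find two compatible ones. Let $\mathrm{supp}(r_i)$ be the union of the supports of the two components, a small set, and let $r_i\restriction i$ be obtained by replacing the values at all $\lambda\ge i$ by $\emptyset$. As $i$ is a regular limit cardinal, $\mathrm{supp}(r_i)\cap i\subseteq\rho_i+1$ for a cardinal $\rho_i$ with $\theta\le\rho_i<i$. By Fodor's Lemma (a regressive function on a stationary set is constant on a stationary subset), $\rho_i=\rho$ for stationarily many $i$. There are at most $2^\rho<\mu$ pairs of conditions with support in $\rho+1$, as computed in the proof of Lemma~\ref{lem:Q}(b). So $r_i\restriction i$ is a fixed $r^*$, with support in $\rho+1$, for all $i$ in an unbounded set $S'\subseteq S$ of such $i$. Take $i\in S'$, and then $j>i$ in $S'$ with $\mathrm{supp}(r_i)\subseteq j$, which is possible because $\mathrm{supp}(r_i)$ is bounded in $\mu$. Below $i$ both $r_i$ and $r_j$ equal $r^*$;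 on $[i,j)$ the condition $r_j$ is trivial, since $\rho<i$; on $[j,\mu)$ the condition $r_i$ is trivial. Their coordinatewise union is a common extension.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Let $A=\bigcup_{\xi<\kappa}A_\xi$, $\ell(\lambda)=\min\{\xi:\lambda\in A_\xi\}$ and $\mathbb P=\mathbb P(\kappa,A,\ell)$. By Propositions~\ref{prop:basic} and~\ref{prop:spec} it suffices to show that, for a regular $\mu>\kappa$ outside $A$ and $\zeta<\kappa$, the forcing $Q\restriction L_\zeta$ adds no fresh function on $\mu$. Because the sequence is increasing, $\ell(\lambda)\le\zeta$ if and only if $\lambda\in A_\zeta$. So $Q\restriction L_\zeta$ is the Easton product $Q(A_\zeta)$, and Lemma~\ref{lem:closed} applies, as $A_\zeta$ is Easton closed and $\mu\notin A_\zeta$.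

Now let $\lambda$ be singular and $\kappa=\mathrm{cf}(\lambda)$. Let $\langle\nu_\xi:\xi<\kappa\rangle$ be an increasing sequence of cardinals cofinal in $\lambda$ with $\nu_0>\kappa$, and let $A_\xi=\mathrm{Reg}\cap(\kappa,\nu_\xi^+]$. A limit point $\rho$ of $A_\xi$ is a limit cardinal with $\kappa<\rho\le\nu_\xi^+$, so $\rho\le\nu_\xi$. If $\rho$ is regular, then $\rho\in A_\xi$; if it is singular, then $\rho^+\le\nu_\xi^+$ and $\rho^+\in A_\xi$. Thus $A_\xi$ is Easton closed, and the first part gives the spectrum $\mathrm{Reg}\cap[\kappa,\lambda)$, which has $\lambda$ as a limit point and omits $\lambda^+$.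
\end{proof}

\section{Omitting the least inaccessible cardinal}\label{sec:inacc}

Let $V_0$ be a model of ZFC $+$ GCH with an inaccessible cardinal; such a model is obtained from the hypothesis of Theorem~\ref{thm:C} by passing to $L$, where inaccessible cardinals remain inaccessible. Let $\kappa$ be the least inaccessible cardinal of $V_0$ and let $A$ be the set of uncountable regular cardinals below $\kappa$. We want fresh functions on all $\lambda\in A$ and none on $\kappa$.

\subsection*{The obstacle}

A generic branch through ${}^{<\kappa}2$ is itself fresh on $\kappa$, so we need another selector. Let $C=\mathrm{Fn}(A,2)$ be the set of finite partial functions $A\to2$, ordered by reverse inclusion. It is the same set in all our models, and $C\times C\cong\mathrm{Fn}(A\times2,2)$ is ccc in each of them by the $\Delta$-system lemma; by Lemma~\ref{lem:cc}, $C$ adds no fresh function on $\kappa$. Let $Q=Q(A)$ with $\theta=\omega$ and $T_\lambda=\{0,1\}$, computed in $V_0$. A $V_0$-generic filter $K_c\times H\subseteq C\times Q$ gives $c:A\to2$ and functions $F_{\lambda,j}$, and we select $f_\lambda=F_{\lambda,c(\lambda)}$.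

The two-branch argument breaks down, because mutually generic $c,c'$ agree at infinitely many $\lambda$ by density, and there they select the same function. What survives is weaker: altering $F$ at finitely many unselected coordinates changes neither $c$ nor the $f_\lambda$. This will show that a function $h$ with two descriptions, one from $c$ and the $f_\lambda$ and one from $H$, is invariant under finite alterations of $F$. Over $V_0$ this is not enough.

\begin{remark}\label{rem:leak}
Any model containing $V_0$, $c$ and $\langle f_\lambda:\lambda\in A\rangle$ contains a fresh function on $\kappa$ over $V_0$. Take $X\subseteq A$ as in Example~\ref{ex:nonmahlo} and partition it in $V_0$ into countably infinite sets $X_\alpha$, $\alpha<\kappa$. By Lemma~\ref{lem:Q}(a), $y_\alpha=\langle F_{\lambda,j}(0):\lambda\in X_\alpha,\ j<2\rangle\in V_0$; let $h(\alpha)$ be the set of $y:X_\alpha\times2\to2$ in $V_0$ that differ from $y_\alpha$ at finitely many places. If $y\in V_0$ differs from $y_\alpha$ at infinitely many places, then by genericity of $c$ it differs at $(\lambda,c(\lambda))$ for infinitely many $\lambda$. So $y\in h(\alpha)$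 if and only if $y(\lambda,c(\lambda))=f_\lambda(0)$ for almost all $\lambda\in X_\alpha$, and $h$ is computed from $c$ and the $f_\lambda$. For $\gamma<\kappa$ the set $\bigcup_{\alpha<\gamma}X_\alpha$ is bounded in $\kappa$, hence small, so $h\restriction\gamma\in V_0$. Finally $h\notin V_0$: the support of a condition is bounded in $\kappa$, so it misses some $X_\alpha$, and there the condition extends to disagree everywhere with a given $y$.
\end{remark}

The selector thus leaks the information ``$F$ up to finite alterations''. The remedy is to put this information into the ground model, and to check that each single $F_{\lambda,j}$ remains new.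

\subsection*{The ground model $V'$}

We recall some facts on complete Boolean algebras. The orders $Q$ and $C\times Q$ are separative (if $x\not\le y$, some extension of $x$ is incompatible with $y$), so each is a dense subset of the nonzero part of its regular open algebra $\mathrm{RO}(\cdot)$. A generic filter $H$ is identified with the ultrafilter that it generates; for $Y\in V_0$ we have $\bigvee Y\in H$ if and only if $Y\cap H\neq\emptyset$. Automorphisms of $Q$ extend uniquely to $\mathrm{RO}(Q)$ and preserve complements and joins. If $\mathbb B$ is a complete subalgebra of a complete algebra $\mathbb E$, then $\pi(b)=\bigwedge\{g\in\mathbb B:b\le g\}$ is a projection $\mathbb E^+\to\mathbb B^+$ of the nonzero parts: if $0\neq g\le\pi(b)$ with $g\in\mathbb B$, then $g\wedge b\neq0$, for otherwise $g\le\pi(b)\le\neg g$; and $\pi(g\wedge b)\le g$. For this projection $\pi(K)=K\cap\mathbb B$. Finally, $\mathrm{RO}(Q)$ is regarded as a complete subalgebra of $\mathrm{RO}(C\times Q)$ via $b\mapsto\bigvee\{(\emptyset,q):q\le b\}$; the trace of $K_c\times H$ on it is $H$.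

In $V_0$ let $\Gamma$ be the group, under coordinatewise addition modulo $2$, of all $e=\langle e(\lambda,j):\lambda\in A,\ j<2\rangle$ such that each $e(\lambda,j)\in{}^\lambda2$ vanishes outside a bounded subset of $\lambda$ and $e(\lambda,j)=0$ for all but finitely many $(\lambda,j)$. Each $e$ is its own inverse. The group acts on $Q$ by automorphisms, $(eq)(x)=q(x)+e(x)\restriction\mathrm{dom}\,q(x)$, and if $H$ is generic with functions $F_x$, then $eH$ is generic with functions $F_x+e(x)$. Let
\[\mathbb B=\{b\in\mathrm{RO}(Q):eb=b\text{ for all }e\in\Gamma\},\]
a complete subalgebra. Fix a $V_0$-generic $H^0\subseteq Q$ and put $G^*=H^0\cap\mathbb B$ and $V'=V_0[G^*]$.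

\begin{lemma}\label{lem:arith}
For every $V_0$-generic $K_c\times H\subseteq C\times Q$, the model $V_0[K_c\times H]$ has the cofinalities of $V_0$, and $V_0[H]$ satisfies GCH. The model $V'$ has the cofinalities of $V_0$ and satisfies GCH, and in $V'$ the cardinal $\kappa$ is regular, not Mahlo, and a limit point of $A$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:Q}(c) with trivial $R$, $V_0[H]$ has the cofinalities of $V_0$, and $C$ is ccc in $V_0[H]$.

Let $\nu$ be regular. By Lemmas~\ref{lem:easton} and~\ref{lem:Q}(b), all subsets of $\nu$ in $V_0[H]$ lie in $V_0[H_{\le\nu}]$, and $|Q_{\le\nu}|\le\nu$. Such a subset is determined by a function $\nu\to\mathcal P(Q_{\le\nu})$ in $V_0$, and there are at most $(2^\nu)^\nu=\nu^+$ of these. So $2^\nu=\nu^+$ in $V_0[H]$. Let $\nu$ be singular and $\rho=\mathrm{cf}(\nu)$. In $V_0[H]$ we have $2^\sigma\le2^{\sigma^+}=\sigma^{++}<\nu$ for infinite $\sigma<\nu$, so $2^\nu=(2^{<\nu})^\rho=\nu^\rho$. A function $\rho\to\nu$ lies in $V_0[H_{\le\rho}]$ and is determined by the partial function $Q_{\le\rho}\times\rho\to\nu$ in $V_0$ recording which value a condition forces; as $|Q_{\le\rho}|\le\rho$,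 there are at most $\nu^\rho\le\nu^+$ of these.

The model $V'$ lies between $V_0$ and $V_0[H^0]$, so all three have the same cofinalities and cardinals. If $2^\nu\ge\nu^{++}$ held in $V'$, then $\nu^{++}$ would inject into $\mathcal P(\nu)^{V_0[H^0]}$, which has size $\nu^+$ in $V_0[H^0]$. By GCH and the minimality of $\kappa$, no uncountable limit cardinal below $\kappa$ is regular in $V_0$, hence in $V'$; these cardinals form a club in $\kappa$, so $\kappa$ is not Mahlo in $V'$. The set $A$ contains all successor cardinals below the limit cardinal $\kappa$.
\end{proof}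

For finite $D\subseteq A$ let $D'=A\setminus D$ and factor $Q=Q_D\times Q_{D'}$, $H=H_D\times H_{D'}$, $\Gamma=\Gamma_D\times\Gamma_{D'}$ according to whether $\lambda\in D$. The next lemma says that $V'$ knows nothing about finitely many coordinates. Here the definition of $\Gamma$ is used in full: every bounded alteration on $D\times2$ is available.

\begin{lemma}\label{lem:blind}
Let $H\subseteq Q$ be $V_0$-generic with $H\cap\mathbb B=G^*$, and let $D\subseteq A$ be finite. Then $G^*\in V_0[H_{D'}]$, and $H_D$ is $Q_D$-generic over $V'$.
\end{lemma}

\begin{proof}
Let $b\in\mathbb B$ and $(u,v)\le b$ with $u\in Q_D$, $v\in Q_{D'}$. We claim that $(\emptyset,v)\le b$. For $e\in\Gamma_D$ we have $(eu,v)=e(u,v)\le eb=b$. Given $(u',v')\le(\emptyset,v)$, let $e(x)$ be $u(x)+u'(x)$ on the common domain and $0$ elsewhere, for $x\in D\times2$; then $e\in\Gamma_D$ because $D$ is finite, and $eu$ is compatible with $u'$. So every condition below $(\emptyset,v)$ is compatible with a condition below $b$, which proves the claim. It follows that $G^*=\{b\in\mathbb B:\exists v\in H_{D'}\ (\emptyset,v)\le b\}\in V_0[H_{D'}]$. By the product lemma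 $H_D$ is generic over $V_0[H_{D'}]\supseteq V'$.
\end{proof}

\subsection*{The forcing over $V'$}

We need the model generated by $G^*$, $c$ and the $f_\lambda$ as a generic extension of $V'$. In $V_0$ let $\mathbb E$ be the complete subalgebra of $\mathrm{RO}(C\times Q)$ generated by $\mathbb B$ and the Boolean values
\[[\![\,c(\lambda)=1\,]\!],\qquad[\![\,F_{\lambda,c(\lambda)}(\alpha)=1\,]\!]\qquad(\lambda\in A,\ \alpha<\lambda).\]
In $V'$ let $\mathbb P=\mathbb E^+/G^*$ be the quotient of Lemma~\ref{lem:proj}(b). Let $G\subseteq\mathbb P$ be $V'$-generic. By that lemma $G$ is $V_0$-generic for $\mathbb E^+$ with $G\cap\mathbb B=G^*$, so $V'[G]=V_0[G]$. A second application, to $\mathbb E\subseteq\mathrm{RO}(C\times Q)$, gives a $V_0$-generic $K=K_c\times H$ with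
\[K\cap\mathbb E=G,\qquad H\cap\mathbb B=G^*.\]
The filter $H$ need not be $H^0$, but Lemma~\ref{lem:blind} applies to it. By Lemma~\ref{lem:arith}, $V'[G]\subseteq V_0[K]$ has the cofinalities of $V'$, so $\mathbb P$ preserves cofinalities. The generators show that $c$ and each $f_\lambda$ are in $V'[G]$. As $c$ is generic over $V_0[H]\supseteq V'$, we have $c\notin V'$. Hence $\mathbb P$ is non-atomic: if a condition had no two incompatible extensions, the conditions compatible with it would form a generic filter $G\in V'$, and $V'[G]=V'$.

\begin{lemma}\label{lem:trace}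
If $K_c\times H_1$ and $K_c\times H_2$ are $V_0$-generic for $C\times Q$, $H_1\cap\mathbb B=H_2\cap\mathbb B$, and the two filters have the same selected functions $f_\lambda$, then they have the same trace on $\mathbb E$.
\end{lemma}

\begin{proof}
In $V_0$, $\mathbb E$ is the union of an increasing transfinite sequence that starts with the generators and at each step adds complements of elements and joins of subsets of the earlier stages. The two ultrafilters agree on the generators by hypothesis. Agreement passes to complements, and to joins of sets in $V_0$ by genericity. Induction on the stages finishes the proof.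
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:C}]
We show that $A\subseteq\mathsf{FRESH}(\mathbb P,G)$ and $\kappa\notin\mathsf{FRESH}(\mathbb P,G)$, with ground model $V'$. By Lemma~\ref{lem:arith}, $V'$ is then a model of GCH in which clause (i) fails at $\kappa$ for every $G$.

Let $\lambda\in A$. The proper initial segments of $f_\lambda$ lie in $V_0\subseteq V'$. By Lemma~\ref{lem:blind} with $D=\{\lambda\}$, both $F_{\lambda,0}$ and $F_{\lambda,1}$ are generic over $V'$ for $\mathrm{Add}(\lambda,1)^{V_0}$, so by density they differ from every member of $V'$. Thus $f_\lambda$ is fresh on $\lambda$ over $V'$.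

Now let $h:\kappa\to\mathrm{Ord}$ in $V'[G]$ have all proper initial segments in $V'$. We show $h\in V'$.

\emph{Step 1: two descriptions of $h$.} We have $h\in V_0[H][K_c]$, the initial segments of $h$ are in $V'\subseteq V_0[H]$, and $C\times C$ is ccc in $V_0[H]$, where $\kappa$ is regular. By Lemma~\ref{lem:cc}, $h=\tau^H$ for a $Q$-name $\tau\in V_0$. Also $h=\sigma^{K\cap\mathbb E}$ for an $\mathbb E$-name $\sigma\in V_0$. Let $(p,q)\in K$ force that the two values are equal and are a function $\kappa\to\mathrm{Ord}$. Let $D=\mathrm{dom}(p)$ and $q=(q_D,q_{D'})$.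

\emph{Step 2: invariance. If $H'\subseteq Q$ is $V_0$-generic, $e\in\Gamma_{D'}$ and $q\in H'\cap eH'$, then $\tau^{H'}=\tau^{eH'}$.} A single selector cannot avoid both $(\lambda,0)$ and $(\lambda,1)$, so we alter $H'$ in two moves. Write $e=e^0+e^1$, where $e^j$ vanishes at all coordinates $(\lambda,1-j)$, and let $S$ be the finite set of $\lambda$ with $e(\lambda,0)\ne0$ or $e(\lambda,1)\neq0$; then $S\cap D=\emptyset$. The generic functions of $e^0H'$ coincide with those of $eH'$ at coordinates $(\lambda,0)$ and with those of $H'$ at coordinates $(\lambda,1)$, so $q\in e^0H'$ by Lemma~\ref{lem:Q}(a). Let $c'\supseteq p$ be $C$-generic over $V_0[H']=V_0[e^0H']$ with $c'(\lambda)=1$ for $\lambda\in S$; this is possible since $S$ is finite and disjoint from $\mathrm{dom}(p)$. Both $K_{c'}\times H'$ and $K_{c'}\times e^0H'$ contain $(p,q)$. For $b\in\mathbb B$ we have $b\in e^0H'$ if and only if $b=e^0b\in H'$. The selected functions agree, because $e^0(\lambda,c'(\lambda))=0$ for all $\lambda$. By Lemma~\ref{lem:trace} the traces on $\mathbb E$ agree, so $\sigma$ has the same value in both, and $\tau^{H'}=\tau^{e^0H'}$. Repeating this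 with $e^0H'$, $e^1$ and a selector that is $0$ on $S$ gives $\tau^{e^0H'}=\tau^{e^1e^0H'}=\tau^{eH'}$.

\emph{Step 3: $h\in V'[H_D]$.} Invariance should let us compute $h$ from $H_D$ and $G^*$: instead of asking whether a condition $v$ is in $H_{D'}$, we ask whether some alteration of it is, and $G^*$ answers this question. Let $W=V_0[H_D]$ and let $\tau'\in W$ be a $Q_{D'}$-name with $(\tau')^{U}=\tau^{H_D\times U}$ for all $W$-generic $U\subseteq Q_{D'}$. Since $q_D\in H_D$, the condition $q_{D'}$ forces over $W$ that $\tau'$ is a function $\kappa\to\mathrm{Ord}$. For $v\in Q_{D'}$ let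
\[b_v=\bigvee\{(\emptyset,ev):e\in\Gamma_{D'}\},\]
computed in $V_0$. The displayed family is the $\Gamma$-orbit of $(\emptyset,v)$, since $\Gamma_D$ fixes each $(\emptyset,w)$; so $b_v\in\mathbb B$. Put
\[h'=\{(\alpha,\beta):\exists v\le q_{D'}\ (v\Vdash^W\tau'(\alpha)=\beta\text{ and }b_v\in G^*)\}.\]
The set of triples $(v,\alpha,\beta)$ with $v\le q_{D'}$ and $v\Vdash^W\tau'(\alpha)=\beta$ is in $W\subseteq V'[H_D]$, so $h'\in V'[H_D]$. We claim that $h'=h$.

If $h(\alpha)=\beta$, some $v\in H_{D'}$ below $q_{D'}$ forces $\tau'(\alpha)=\beta$, and $(\emptyset,v)\le b_v$ gives $b_v\in H\cap\mathbb B=G^*$. Conversely, let $v$ witness $(\alpha,\beta)\in h'$. Since $b_v\in H$, genericity gives $e\in\Gamma_{D'}$ with $ev\in H_{D'}$. Then $U=eH_{D'}$ is $W$-generic and contains $v$, hence $q_{D'}$. So $H'=H_D\times U$ is $V_0$-generic, $q\in H'$, and $eH'=H\ni q$. By Step 2, $h=\tau^H=\tau^{H'}=(\tau')^U$, and $(\tau')^U(\alpha)=\beta$ because $v\in U$.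

\emph{Step 4: $h\in V'$.} By Lemma~\ref{lem:blind}, $V'[H_D]$ is a generic extension of $V'$ by $Q_D$, a finite product of sets of size $<\kappa$. As $\kappa$ is regular in $V'$ and the initial segments of $h$ are in $V'$, Lemma~\ref{lem:cc} gives $h\in V'$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{FFS}
\emph{Fresh Function Spectra},
\texttt{https://www.logic.univie.ac.at/\textasciitilde vfischer/fresh\_function\_spectra.pdf}.

\bibitem{Jech}
Jech, \emph{Set Theory}, 3rd ed.

\end{thebibliography}
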